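# Sheared product tilings: self-affine tiling spaces that are homeomorphic but not linearly equivalent

## 1. A $6\times 4$ rectangle and its sheared copies

Stretch the unit square by $\phi=\mathrm{diag}(6,4)$. The result is a $6\times4$ rectangle, which we cut into $24$ unit squares. Let us disturb this picture without destroying it.

Fix a real number $t$ and the sign word $\varepsilon=(1,-1,1,1,1,1)$, with partial sums
$$b_0,\dots,b_6=0,\ 1,\ 0,\ 1,\ 2,\ 3,\ 4 .$$
We look for a continuous $f:[0,1]\to\mathbb R$ with $f(0)=0$, $f(1)=1$ and two tiles: $A_+$ lies over $[0,1]$ between the graph of $tf$ and the same graph raised by $1$, and $A_-$ is built in the same way from $-tf$. We want $\phi A_+$ to split into six columns, the $i$-th column ($0\le i<6$) being a stack of four copies of $A_{\varepsilon_i}$. The bottom edge of $\phi A_+$ at $x\in[0,6]$ has height $4tf(x/6)$. So over $[i,i+1]$ we need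
$$4f(x/6)=b_i+\varepsilon_i f(x-i).$$
The constants are forced: the curve starts at height $0$ and rises by $\varepsilon_i$ over the $i$-th column. At $x=6$ the condition reads $4f(1)=b_6=4$, which is consistent exactly because the vertical stretch $4$ equals the number of plus signs minus the number of minus signs.

The condition lets us compute $f$ by hand. At the sixths, $f(i/6)=b_i/4$:
$$f:\quad 0,\ \tfrac14,\ 0,\ \tfrac14,\ \tfrac12,\ \tfrac34,\ 1 .$$
On $[\frac16,\frac13]$ we have $4f(\frac16+\frac j{36})=1-f(\frac j6)$, so the values at the $36$ths there are $\frac14,\frac3{16},\frac14,\frac3{16},\frac18,\frac1{16},0$. Continuing, one gets a self-affine curve. For every $t$ the tiles $A_\pm$ stretch into stacks of $A_\pm$, and $t=0$ gives back the squares.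

Iterate. After $N$ steps the blown-up tile has $6^N$ columns. The bottom left corner of column $l$ sits at height $tS_l$, where $S_l$ is the sum of the first $l$ signs of the $N$-th iterate of the rule $c\mapsto c\varepsilon$ $(c=\pm1)$, and the total rise is $S_{6^N}=4^N$. So the columns of the sheared tiling drift away from those of the square tiling. The drift is unbounded, but it is much smaller than the horizontal distance.

Both tilings come from substitutions with the same expansion $\mathrm{diag}(6,4)$. Sliding the columns back matches one with the other continuously, but not linearly. Is there some other, linear way to match them? Or does the sheared tiling really differ from the straight one? To make this a precise question we compare not the two tilings but their tiling spaces. We will also give the rows a second label, so that no vertical periods survive.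

## 2. Tiling spaces, linear equivalence, and three theorems

A **prototile set** $\mathcal A=\{A_1,\dots,A_N\}$ consists of compact sets in $\mathbb R^d$, each the closure of its interior, with connected interior; tiles may carry labels. A **tiling** is a collection of translates of prototiles whose union is $\mathbb R^d$ and whose interiors are pairwise disjoint. A **patch** is a finite set of tiles. All tilings are assumed to have translational **finite patch complexity (FPC)**: up to translation there are finitely many patches of any given size. For example, take columns of unit squares and push column $l$ up by $\sqrt2\,l^2$. Adjacent columns are offset by $(2l+1)\sqrt2$ modulo $1$, and these offsets are pairwise distinct, so FPC fails.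

**Definition (tiling space).** $\mathcal T-g$ denotes the translated tiling. The tiling space, or hull, $X_{\mathcal T}$ is the closure of $\{\mathcal T-g:g\in\mathbb R^d\}$ in the local topology, where two tilings are close if, after a small translation, they agree on a large ball about $0$. The group $\mathbb R^d$ acts on it by translation. For the unlabeled tiling of $\mathbb R$ by the intervals $[l,l+1]$, the hull is the circle $\mathbb R/\mathbb Z$.

Concretely, for $0<\epsilon<1$ let $V_\epsilon$ be the set of pairs $(\mathcal S,\mathcal S')$ for which there are $|v|,|v'|<\epsilon$ such that $\mathcal S-v$ and $\mathcal S'-v'$ have the same tiles meeting the ball of radius $1/\epsilon$ about $0$. If $(\mathcal S,\mathcal S')\in V_\epsilon$ via $v,v'$ and $(\mathcal S',\mathcal S'')\in V_\epsilon$ via $w,w'$, then $\mathcal S-(v-v')$ and $\mathcal S''-(w'-w)$ have the same tiles meeting the ball of radius $\frac1\epsilon-\epsilon\ge\frac1{2\epsilon}$ (for $\epsilon<\frac12$). So $(\mathcal S,\mathcal S'')\in V_{2\epsilon}$, and the $V_\epsilon$ form a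 base of a uniform structure. It is Hausdorff: if $(\mathcal S,\mathcal S')\in V_\epsilon$ for all $\epsilon$, then for each tile $T\in\mathcal S$ there are $\delta_i\to0$ with $T+\delta_i\in\mathcal S'$; by local finiteness $\delta_i=0$ for large $i$, so $T\in\mathcal S'$; by symmetry $\mathcal S=\mathcal S'$. Having a countable base, the uniformity is metrizable. We use three textbook facts: a continuous map on a compact hull is uniformly continuous for this notion of closeness; a continuous surjection from a compact space to a Hausdorff space is a quotient map; a continuous bijection of compact Hausdorff spaces is a homeomorphism.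

**Definition (repetitive, aperiodic).** $\mathcal T$ is repetitive if for every patch $P\subset\mathcal T$ there is $R>0$ such that every ball of radius $R$ contains a translate of $P$ that is a patch of $\mathcal T$. It is aperiodic if $\mathcal S-g=\mathcal S$ with $\mathcal S\in X_{\mathcal T}$ implies $g=0$. The unit-interval tiling above is repetitive but not aperiodic.

**Definition (self-affine tiling).** Let $\phi$ be an expanding linear map (all eigenvalues of modulus greater than $1$). A tile-substitution with expansion $\phi$ assigns to each prototile $A_j$ a patch $\omega(A_j)=\{u+A_i:u\in\mathcal D_{ij},\ i=1,\dots,N\}$, with finite $\mathcal D_{ij}\subset\mathbb R^d$, such that $\phi A_j=\bigcup_i(\mathcal D_{ij}+A_i)$ with non-overlapping interiors. It extends to patches and tilings by $\omega(x+A_j)=\phi x+\omega(A_j)$. It is primitive if some power of the matrix $(\#\mathcal D_{ij})$ has all entries positive. A self-affine tiling is a repetitive tiling with FPC such that $\omega(\mathcal T)=\mathcal T$ for a primitive tile-substitution $\omega$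 with expansion $\phi$. It is self-similar if $\phi$ is a similitude, i.e. similar to a scalar multiple of an orthogonal transformation.

A one-dimensional example of a primitive tile-substitution: two tiles $[0,1]$ with labels $\pm1$, where $\omega$ replaces the tile labeled $c$ by four unit intervals labeled $c,-c,c,c$, and $\phi=4$.

**Definition (linear equivalence).** Two tiling spaces $X,\tilde X$ are linearly equivalent, $X\sim\tilde X$, if there are $A\in GL_d(\mathbb R)$ and a homeomorphism $h:X\to\tilde X$ with
$$h(\mathcal S-g)=h(\mathcal S)-Ag\qquad(\mathcal S\in X,\ g\in\mathbb R^d).$$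
This is an equivalence relation. If $L$ is an invertible linear map, then $\mathcal S\mapsto L\mathcal S$ shows $X_{\mathcal T}\sim X_{L\mathcal T}$ with $A=L$. In particular the *linear* shear $(x,v)\mapsto(x,v+tx)$ never produces anything new.

A theorem of J. Kwapisz says: if $\mathcal T_0,\tilde{\mathcal T}_0$ are *self-similar* aperiodic tilings of $\mathbb R^d$ and their tiling spaces are homeomorphic, then these spaces are linearly equivalent. The question is whether the same holds for self-affine tilings, whose expansions need not be similitudes. In dimension $1$ every expansion is a similitude, so there the answer is yes. In dimension $2$ and higher the answer is no.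

**Theorem 1.** Let $n\ge6$, $m=n-2$, $\phi=\mathrm{diag}(n,m)$. There are self-affine aperiodic tilings $\mathcal T_t$ $(t\in\mathbb R)$ of $\mathbb R^2$ with expansion $\phi$ such that all spaces $X_t:=X_{\mathcal T_t}$ are homeomorphic, while $X_0\not\sim X_t$ whenever $t$ is irrational.

**Theorem 2.** For every $d\ge2$ and $n\ge6$ there are two self-affine aperiodic tilings of $\mathbb R^d$ with expansion $\mathrm{diag}(n,m,\dots,m)$, $m=n-2$, whose tiling spaces are homeomorphic but not linearly equivalent.

**Theorem 3.** For the family of Theorem 1: (a) For every $n\ge6$, the $X_t$, $t\notin\mathbb Q$, fall into uncountably many linear equivalence classes. (b) If $n$ and $m=n-2$ are both prime (e.g. $n=7$), then for all $s,t\in\mathbb R$: $X_s\sim X_t$ if and only if $s=\pm m^kt$ for some $k\in\mathbb Z$.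

Since $\log n/\log(n-2)\to1$, no hypothesis of the form $\log|\lambda_{\max}|/\log|\lambda_{\min}|<1+\epsilon$ on the eigenvalues can replace self-similarity.

The construction is the one of Section 1: shear a product tiling by $(x,v)\mapsto(x,v+tF(x))$, where stretching $x$ by $n$ stretches $F$ by $m$, and $m$ is also the vertical expansion. The number $m=n-2$ arises as the second eigenvalue of the horizontal substitution: each letter $c$ produces $n-1$ letters $c$ and one letter $-c$, and $\begin{pmatrix}n-1&1\\1&n-1\end{pmatrix}$ has eigenvalues $n$ and $n-2$. A similitude leaves this recipe no room. With any sign word of length $n$, the condition at $x=1$ forces the vertical expansion to be the letter sum; for this to equal $n$ all signs must be $+$, and then $f(x)=x$ solves the equation, so each tile only undergoes a linear shear.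

**Conventions.** $e(x)=e^{2\pi ix}$; $\|x\|$ is the distance from $x$ to $\mathbb Z$; $(\tau y)_l=y_{l+1}$ is the shift. For $y\in\{\pm1\}^{\mathbb Z}$ let $S^y_0=0$ and $S^y_{l+1}-S^y_l=y_l$ for all $l\in\mathbb Z$. Then
$$S^y_{p+l}=S^y_p+S^{\tau^py}_l\qquad(p,l\in\mathbb Z). \tag{1}$$

## 3. Sign sequences with block sums $(k-2)^N$

We need two aperiodic sequences, one for the columns and one for the rows, together with the fact that the block structure can be read off the sequence.

For $k\ge4$ let $\varepsilon=(\varepsilon_0,\dots,\varepsilon_{k-1})=(1,-1,1,\dots,1)$ and $\sigma_k(c)=(c\varepsilon_0,\dots,c\varepsilon_{k-1})$ for $c=\pm1$. On bi-infinite sequences put $\sigma_k(y)_{kl+i}=y_l\varepsilon_i$ for $0\le i<k$; then $\sigma_k\tau=\tau^k\sigma_k$ and $\sigma_k(-y)=-\sigma_k(y)$. Let $b_i=\varepsilon_0+\dots+\varepsilon_{i-1}$, so $b_0=0$ and $b_k=k-2$. The block at position $l$ has sum $(k-2)y_l$, so adding up blocks (to the right or left of $0$) gives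
$$S^{\sigma_ky}_{kl+i}=(k-2)S^y_l+y_lb_i\qquad(l\in\mathbb Z,\ 0\le i\le k). \tag{2}$$

Since $\sigma_k(1)$ begins and ends with $1$, the word $\sigma_k^{N}(1)$ begins and ends with $\sigma_k^{N-1}(1)$. So there is a unique sequence $u^{(k)}$ with $u_{-1}=u_0=1$, $\sigma_k(u)=u$ and $u[-k^N,k^N)=\sigma_k^N(11)$ for all $N$. Let $Y_k$ be the shift-orbit closure of $u^{(k)}$, i.e. the set of sequences all of whose words occur in $u^{(k)}$. It is compact.

**Lemma 1.** Let $k\ge4$, $\sigma=\sigma_k$, $u=u^{(k)}$.

(a) Every word $W$ of $u$ occurs in $u$ with bounded gaps. Hence $W$ occurs in every $y\in Y_k$, and every $y\in Y_k$ has dense shift orbit in $Y_k$. Also $-Y_k=Y_k$.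

(b) No $y\in Y_k$ is shift-periodic.

(c) $\sigma(Y_k)\subset Y_k$, and each $y\in Y_k$ is $\tau^i\sigma(y')$ for some $0\le i<k$, $y'\in Y_k$. If $y',y''\in Y_k$ and $\sigma(y'')=\tau^K\sigma(y')$, then $k\mid K$ and $y''=\tau^{K/k}y'$.

*Proof of (a).* $W$ occurs in $\sigma^N(11)$ for some $N$. The word $11$ occurs in $\sigma(1)$, because $\varepsilon_2=\varepsilon_3=1$, and $1$ occurs in $\sigma(1)$ and in $\sigma(-1)$. So $11$ occurs in $\sigma^2(c)$, and $W$ occurs in $\sigma^{N+2}(c)$, for $c=\pm1$. As $u=\sigma^{N+2}(u)$ is a concatenation of such blocks, every word of $u$ of length $2k^{N+2}$ contains a full block, hence $W$. Words of $y\in Y_k$ are words of $u$, so $W$ occurs in $y$. Applied to all words of a given $y'\in Y_k$, this says that the orbit of $y$ accumulates at $y'$ (or contains it). Finally, every word of $-u$ occurs in some $-\sigma^N(11)=\sigma^N((-1)(-1))$. Now $(-1)(-1)$ occurs in $\sigma(-1)$ and $-1$ occurs in $\sigma(1)$, so this word occurs in $\sigma^{N+2}(1)$, hence in $u$. Thus $-u\in Y_k$, so $-Y_k\subset Y_k$, and applying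 the sign change again gives equality.

*Proof of (b).* By (a), $y$ contains every $\sigma^N(1)$, a word of length $k^N$ and, by (2), of sum $(k-2)^N$. Suppose $\tau^py=y$ with $p\ge1$, and let $C$ be the sum over a period, so $|C|\le p$. Write the length of a word as $L=qp+r$ with $0\le r<p$: its sum is $qC$ plus a sum of $r$ signs, which differs from $CL/p$ by at most $r+|C|r/p\le2p$. So $|(k-2)^N-(C/p)k^N|\le2p$ for all $N$. Dividing by $k^N$ and letting $N\to\infty$ gives $C=0$. Then $(k-2)^N\le2p$ for all $N$, which is false since $k-2\ge2$.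

*Proof of (c).* $\sigma(\tau^qu)=\tau^{kq}u$ and continuity of $\sigma$ give $\sigma(Y_k)\subset Y_k$. The set $\bigcup_{0\le i<k}\tau^i\sigma(Y_k)$ is compact, lies in $Y_k$ and contains all $\tau^{kq+i}u=\tau^i\sigma(\tau^qu)$, so it is $Y_k$.

For the last claim we recognize the block boundaries. For $y'\in Y_k$ let $R$ be the set of residues $r$ mod $k$ such that $\sigma(y')_l\ne\sigma(y')_{l+1}$ for all $l\equiv r$. Inside a block, neighbors are equal or not according to $\varepsilon_i\varepsilon_{i+1}$: residues $0,1$ lie in $R$, and residues $2,\dots,k-2$ do not. Residue $k-1$ compares $y'_l$ with $y'_{l+1}$ across a block boundary; since $11$ occurs in $y'$ by (a), it is not in $R$. So $R=\{0,1\}$. For $\tau^K\sigma(y')$ the corresponding set is $\{-K,1-K\}$. If $\sigma(y'')=\tau^K\sigma(y')$, then $\{0,1\}=\{-K,1-K\}$ mod $k$. If $-K\equiv1$, then $1-K\equiv2\notin\{0,1\}$, which is impossible; so $K\equiv0$. Then $\sigma(y'')=\sigma(\tau^{K/k}y')$, and the first letters of the blocks give $y''=\tau^{K/k}y'$. $\square$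

From now on $n\ge6$ and $m=n-2\ge4$, so Lemma 1 applies to $n$ and to $m$. Write $\sigma=\sigma_n$, $\theta=\sigma_m$, $u=u^{(n)}$, $w=u^{(m)}$, $Y=Y_n$, $Z=Y_m$; the $\varepsilon_i,b_i$ refer to $k=n$, except that $\theta$ uses the word of length $m$.

## 4. The self-affine curve and the tilings $\mathcal T_t$

**Step 1: the curve.** We need the function of Section 1 for general $n$. There is a unique continuous $f:[0,1]\to\mathbb R$ with $f(0)=0$, $f(1)=1$ and
$$mf(x)=b_i+\varepsilon_if(nx-i)\qquad\text{for }x\in[\tfrac in,\tfrac{i+1}n],\ 0\le i<n. \tag{3}$$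
Indeed, consider the complete metric space $\{f\in C[0,1]:f(0)=0,\ f(1)=1\}$ with the sup metric, and send $f$ to the right side of (3) divided by $m$. At $x=i/n$ the two formulas agree, since $b_{i-1}+\varepsilon_{i-1}f(1)=b_i=b_i+\varepsilon_if(0)$. At $x=0$ the value is $0$ and at $x=1$ it is $b_n/m=1$. So the space is mapped to itself, with contraction factor $1/m$, and $f$ is the unique fixed point.

**Step 2: the shear function.** To shear a whole tiling we string copies of $\pm f$ together along a sign sequence. For $y\in\{\pm1\}^{\mathbb Z}$ put $F_y(l+x)=S^y_l+y_lf(x)$ for $l\in\mathbb Z$, $x\in[0,1]$. At integers both formulas give $S^y_l$, so $F_y$ is well defined and continuous, with $F_y(l)=S^y_l$ and $|F_y(x)|\le|x|+1+\max|f|$. Moreover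
$$F_{\tau^py}(x)=F_y(x+p)-S^y_p,\qquad F_{\sigma y}(nx)=mF_y(x). \tag{4}$$
The first identity is (1). For the second write $x=l+x'$ with $x'\in[\frac in,\frac{i+1}n]$; by (2) and (3),
$$F_{\sigma y}(nx)=S^{\sigma y}_{nl+i}+y_l\varepsilon_if(nx'-i)=mS^y_l+y_l\big(b_i+\varepsilon_if(nx'-i)\big)=mS^y_l+my_lf(x').$$

**Step 3: prototiles and substitution.** For $c,c'\in\{\pm1\}$ let
$$A_{c,c'}=A^t_{c,c'}=\{(x,v):0\le x\le1,\ tcf(x)\le v\le tcf(x)+1\}\quad\text{with label }(c,c').$$
This is the image of $[0,1]^2$ under a homeomorphism of $\mathbb R^2$ of the form $(x,v)\mapsto(x,v+G(x))$, so it is compact, the closure of its interior, with connected interior. For $x\in[i,i+1]$, (3) gives $mtcf(x/n)=tcb_i+tc\varepsilon_if(x-i)$. Hence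
$$\phi A_{c,c'}=\{0\le x\le n,\ mtcf(\tfrac xn)\le v\le mtcf(\tfrac xn)+m\}=\bigcup_{i=0}^{n-1}\bigcup_{j=0}^{m-1}\Big((i,\,tcb_i+j)+A_{\sigma(c)_i,\theta(c')_j}\Big)$$
with non-overlapping interiors. This defines a tile-substitution $\omega_t$ with expansion $\phi=\mathrm{diag}(n,m)$. Both letters occur in each $\sigma(c)$ and each $\theta(c')$, so all entries of its matrix are positive and $\omega_t$ is primitive.

**Step 4: the tilings.** For $y\in Y$, $z\in Z$ put
$$T_t(y,z)=\{(l,\,tS^y_l+j)+A^t_{y_l,z_j}:l,j\in\mathbb Z\},\qquad\mathcal T_t:=T_t(u,w).$$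
The tile indexed $(l,j)$ is the set $l\le x\le l+1$, $tF_y(x)+j\le v\le tF_y(x)+j+1$. So $T_t(y,z)$ is the image of the unit-square tiling under the homeomorphism $(x,v)\mapsto(x,v+tF_y(x))$, and it is a tiling. By (1),
$$T_t(y,z)-(l,tS^y_l+j)=T_t(\tau^ly,\tau^jz)\qquad(l,j\in\mathbb Z). \tag{5}$$

**Step 5: $\mathcal T_t$ is a self-affine tiling.** Three things must be checked.

*Fixed by $\omega_t$.* The tile indexed $(l,j)$ is mapped to the tiles
$$(nl+i,\ mtS^u_l+tu_lb_i+mj+r)+A_{\sigma(u_l)_i,\theta(w_j)_r},\qquad 0\le i<n,\ 0\le r<m.$$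
By (2), $\sigma u=u$ and $\theta w=w$ these are $(nl+i,\ tS^u_{nl+i}+mj+r)+A_{u_{nl+i},w_{mj+r}}$, and every pair of indices arises exactly once. So $\omega_t(\mathcal T_t)=\mathcal T_t$.

*FPC.* The relative position of two tiles is $(l'-l,\ t(S^u_{l'}-S^u_l)+j'-j)$. In a patch of bounded diameter $l'-l$ is bounded; hence so is the integer $S^u_{l'}-S^u_l$; hence so is the integer $j'-j$. Only finitely many relative positions occur.

*Repetitive.* A patch $P$ lies in the set of tiles with $|l|,|j|\le N$ for some $N$. By Lemma 1(a) there is $L$ such that every interval of length $L$ contains an integer $p$ with $u[p-N,p+N]=u[-N,N]$, and an integer $r$ with $w[r-N,r+N]=w[-N,N]$. For such $p$ we have $S^u_{p+l}=S^u_p+S^u_l$ for $|l|\le N$, so $P+(p,tS^u_p+r)\subset\mathcal T_t$. Given $(x_0,v_0)$, choose first $p$ with $|p-x_0|\le L$ and then $r$ with $|r+tS^u_p-v_0|\le L$. So all balls of some fixed radius contain a translate of $P$ that is a patch of $\mathcal T_t$.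

## 5. Coordinates on the hulls

The aim is to describe each hull by sequences and a translation vector, and to know exactly when two descriptions give the same tiling. We start on the line, where nothing is sheared.

For $k\ge4$ and $y\in Y_k$ let $T(y)$ be the tiling of $\mathbb R$ by the intervals $[l,l+1]$ labeled $y_l$, and $\Xi_k=\{T(y)-p:y\in Y_k,\ p\in\mathbb R\}$. Clearly $T(y)-l=T(\tau^ly)$.

**Lemma 2.** (i) The map $(y,p)\mapsto T(y)-p$ is continuous, already $Y_k\times[0,1]$ is mapped onto $\Xi_k$, and $\Xi_k$ is the hull of $T(u^{(k)})$; in particular it is compact. (ii) $T(y)-p=T(y')-p'$ iff $y'=\tau^ly$, $p=p'+l$ for some $l\in\mathbb Z$. (iii) The translation flow on $\Xi_k$ is free and minimal, and $\Xi_k$ is connected. The phase $\pi(T(y)-p)=p\bmod1$ is well defined and continuous.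

*Proof.* (i) If $y,y'$ agree on $[-N,N]$, then $T(y),T(y')$ share the tiles covering $[-N,N+1]$; moving $p$ slightly is a small translation. This is continuity. With $l=\lfloor p\rfloor$ we have $T(y)-p=T(\tau^ly)-(p-l)$, so $Y_k\times[0,1]$ suffices. Thus $\Xi_k$ is compact, hence closed; it is translation-invariant and contains $T(u^{(k)})$, so it contains the hull. Conversely $y=\lim\tau^{l_i}u^{(k)}$ for some $l_i$, so $T(y)-p=\lim\big(T(u^{(k)})-(l_i+p)\big)$ lies in the hull.

(ii) "If" is clear. Conversely, the vertices of $T(y)-p$ form $-p+\mathbb Z$, so $l=p-p'\in\mathbb Z$; then $T(\tau^ly)-p'=T(y')-p'$, and labels give $y'=\tau^ly$.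

(iii) A period $g$ of $T(y)-p$ is by (ii) an integer $l$ with $\tau^ly=y$, so $l=0$ by Lemma 1(b). For minimality, given $y,y'$ choose $l_i$ with $\tau^{l_i}y\to y'$ (Lemma 1(a)); then $T(y)-(l_i+p')\to T(y')-p'$, so every orbit is dense. $\Xi_k$ is the closure of an orbit, which is a continuous image of $\mathbb R$, so it is connected. The phase is well defined by (ii), and continuous because $Y_k\times[0,1]\to\Xi_k$ is a quotient map. $\square$

Now the plane. Let $\Phi_t(y,z,p)=T_t(y,z)-p$ for $(y,z,p)\in Y\times Z\times\mathbb R^2$.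

**Lemma 3.** (i) $\Phi_t$ is continuous with image $X_t$, and $\Phi_t(Y\times Z\times[0,1]^2)=X_t$; in particular $X_t$ is compact. (ii) $\Phi_t(y,z,p)=\Phi_t(y',z',p')$ iff for some $l,j\in\mathbb Z$: $y'=\tau^ly$, $z'=\tau^jz$, $p=p'+(l,tS^y_l+j)$.

*Proof.* (i) If $y,y'$ and $z,z'$ agree on $[-N,N]$, then $T_t(y,z)$ and $T_t(y',z')$ share all tiles with $|l|,|j|\le N$. These cover $\{|x|\le N,\ |v-tF_y(x)|\le N\}$, which contains the ball of radius $\rho$ about $0$ as soon as $\rho\le N$ and $\rho+|t|(\rho+1+\max|f|)\le N$. So the radius of agreement tends to infinity with $N$, and $\Phi_t$ is continuous (moving $p$ slightly is a small translation). By (5), choosing first $l$ with $p_1-l\in[0,1]$ and then $j$ with $p_2-tS^y_l-j\in[0,1]$, every tiling in the image is $\Phi_t$ of a point of $Y\times Z\times[0,1]^2$. So the image is compact, hence closed; it is translation-invariant and contains $\mathcal T_t$, so it contains $X_t$. Conversely, each $(y,z)$ is a limit of pairs $(\tau^{l_i}u,\tau^{j_i}w)$, and $T_t(\tau^{l_i}u,\tau^{j_i}w)$ is a translate of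 $\mathcal T_t$ by (5). So the image lies in $X_t$.

(ii) "If" is (5). For "only if", project the tiles of $T_t(y,z)-p$ to the first axis: one sees the intervals $[l-p_1,l+1-p_1]$. So $l:=p_1-p_1'\in\mathbb Z$. By (5) we may replace $(y,z,p)$ by $(\tau^ly,z,p-(l,tS^y_l))$ and assume $p_1=p_1'$. Then the first labels give $y=y'$. In the column with index $0$ the tiles are at positions $(-p_1,j-p_2)$, so $p_2-p_2'\in\mathbb Z$. By (5) with column shift $0$ we may assume $p_2=p_2'$, and then the second labels give $z=z'$. Undoing the two replacements gives the stated relation. $\square$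

**Aperiodicity of $\mathcal T_t$.** If $T_t(y,z)-p$ has period $g$, Lemma 3(ii) applied to $p+g$ and $p$ gives $l,j$ with $\tau^ly=y$, $\tau^jz=z$ and $g=(l,tS^y_l+j)$. By Lemma 1(b), $l=j=0$, so $g=0$. Together with Section 4, $\mathcal T_t$ is a self-affine aperiodic tiling with expansion $\phi$.

For $t=0$ the relation in Lemma 3(ii) is the product of the two relations of Lemma 2(ii). So $T_0(y,z)-p\mapsto(T(y)-p_1,\,T(z)-p_2)$ is a well-defined bijection $X_0\to\Xi_n\times\Xi_m$. It is continuous since $\Phi_0$ restricted to the compact set of Lemma 3(i) is a quotient map, hence it is a homeomorphism. We identify $X_0=\Xi_n\times\Xi_m$ and write its points as $(\xi,\zeta)$.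

## 6. The shearing homeomorphism, and an attempt to straighten it

**Proposition 4.** The formula
$$h_t(T_0(y,z)-p)=T_t(y,z)-(p_1,\ p_2+tF_y(p_1))$$
defines a homeomorphism $h_t:X_0\to X_t$. In particular all $X_t$ are homeomorphic.

*Proof.* Let $K_t(y,z,p)=(y,z,(p_1,p_2+tF_y(p_1)))$, a bijection of $Y\times Z\times\mathbb R^2$. It is continuous: if $y,y'$ agree on $[-N,N]$ then $F_y=F_{y'}$ on $[-N,N+1]$. We check that $K_t$ carries the relation of Lemma 3(ii) for parameter $0$ exactly onto that for parameter $t$. If $y'=\tau^ly$ and $z'=\tau^jz$, then by (4)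
$$\big(p_2+tF_y(p_1)\big)-\big(p_2'+tF_{y'}(p_1')\big)=p_2-p_2'+t\big(F_y(p_1)-F_y(p_1'+l)+S^y_l\big).$$
When $p_1=p_1'+l$ the right side is $p_2-p_2'+tS^y_l$. So $p=p'+(l,j)$ holds iff $p_1=p_1'+l$ and the left side equals $tS^y_l+j$, as claimed. Hence $h_t$ is a well-defined bijection. Since $h_t\circ\Phi_0=\Phi_t\circ K_t$ is continuous and $\Phi_0$ is a quotient map on a compact set, $h_t$ is continuous, hence a homeomorphism. $\square$

How far is $h_t$ from respecting translations? For $\xi=T(y)-p\in\Xi_n$ put $F_\xi(x)=F_y(p+x)-F_y(p)$. This is well defined: replacing $(y,p)$ by $(\tau^ly,p-l)$ changes both terms by $-S^y_l$, by (4). Let $(\xi,\zeta)=T_0(y,z)-p$. Then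
$$h_t(\xi,\zeta)-g=T_t(y,z)-\big(p_1+g_1,\ p_2+g_2+tF_y(p_1)\big)=h_t\big(T_0(y,z)-(p_1+g_1,q)\big)$$
with $q+tF_y(p_1+g_1)=p_2+g_2+tF_y(p_1)$, i.e. $q=p_2+g_2-tF_\xi(g_1)$. Therefore
$$h_t(\xi,\zeta)-g=h_t\big(\xi-g_1,\ \zeta-(g_2-tF_\xi(g_1))\big). \tag{6}$$

The sensible first attempt is to repair $h_t$: correct it by a vertical translation depending continuously on the point, and absorb a linear part in the matrix. So let $H(\xi,\zeta)=h_t(\xi,\zeta-\gamma(\xi))$ with $\gamma:\Xi_n\to\mathbb R$ continuous, and ask that $H$ intertwine the actions with $A=\begin{pmatrix}1&0\\c&1\end{pmatrix}$. By (6),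
$$H(\xi,\zeta)-Ag=h_t\big(\xi-g_1,\ \zeta-(\gamma(\xi)+cg_1+g_2-tF_\xi(g_1))\big),$$
while the image under $H$ of the point $(\xi-g_1,\zeta-g_2)$ is $h_t(\xi-g_1,\zeta-(g_2+\gamma(\xi-g_1)))$. As the flow on $\Xi_m$ is free, we need
$$\gamma(\xi-x)-\gamma(\xi)=cx-tF_\xi(x)\qquad(\xi\in\Xi_n,\ x\in\mathbb R).$$
The left side is bounded. Take $\xi=T(u)$ and $x=n^N$: by (2) with $i=0$ and $\sigma u=u$, $F_\xi(n^N)=S^u_{n^N}=m^N$. So $cn^N-tm^N$ would be bounded in $N$. Dividing by $n^N$ gives $c=0$, and then $t=0$. The drift lies strictly between bounded and linear, so neither $\gamma$ nor $c$ can absorb it.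

For every $t\ne0$ this repair fails. But the failure concerns only homeomorphisms of this particular form. A linear equivalence $X_0\to X_t$ need not resemble $h_t$ at all; we will meet in Section 10 an equivalence between two *different* parameters that is not of this form. To exclude every homeomorphism we need an invariant of linear equivalence. It cannot be a topological invariant, since the spaces are homeomorphic; it must see the translation action.

## 7. Eigenvalues, and the proof of Theorem 1

**Definition (eigenvalues).** For a hull $X$ with $\mathbb R^d$-action let $E(X)$ be the group of $\kappa\in\mathbb R^d$ for which there is a continuous $\chi:X\to S^1$ with $\chi(\mathcal S-g)=e(\langle\kappa,g\rangle)\chi(\mathcal S)$ for all $\mathcal S,g$.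

For the circle hull of the unlabeled unit-interval tiling, $E=\mathbb Z$: the period $1$ forces $e(\kappa)=1$, and $p\mapsto e(jp)$ realizes $j\in\mathbb Z$.

If $h:X\to\tilde X$ is a homeomorphism with $h(\mathcal S-g)=h(\mathcal S)-Ag$ and $\chi$ is an eigenfunction on $\tilde X$ for $\kappa$, then $\chi(h(\mathcal S-g))=e(\langle\kappa,Ag\rangle)\chi(h(\mathcal S))$, so $A^T\kappa\in E(X)$. Applying the same to $h^{-1}$ and $A^{-1}$,
$$A^TE(\tilde X)=E(X). \tag{7}$$
So whether $E$ spans $\mathbb R^d$ is an invariant of linear equivalence.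

**Lemma 5.** Let $\mathcal T=\omega(\mathcal T)$ for a tile-substitution $\omega$ with expansion $\phi$, and let $X_{\mathcal T}$ be compact. If $A_*$ and $A_*+g$ are tiles of $\mathcal T$ with the same label and $\kappa\in E(X_{\mathcal T})$, then $\|\langle\kappa,\phi^Ng\rangle\|\to0$ as $N\to\infty$.

*Proof.* Let $p$ be an interior point of $A_*$. Both $\omega^N(A_*)$ and $\omega^N(A_*+g)=\omega^N(A_*)+\phi^Ng$ are patches of $\mathcal T$. So $\mathcal T-\phi^Np$ and $\mathcal T-\phi^N(p+g)$ share the patch $\omega^N(A_*)-\phi^Np$, whose support $\phi^N(A_*-p)$ contains balls about $0$ of radius tending to infinity, because $\phi$ is expanding. If $\chi$ is an eigenfunction for $\kappa$, uniform continuity gives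
$$|1-e(\langle\kappa,\phi^Ng\rangle)|=|\chi(\mathcal T-\phi^Np)-\chi(\mathcal T-\phi^N(p+g))|\to0.\qquad\square$$

**Lemma 6.** Let $k\ge2$ be an integer. If $\|k^Nx\|\to0$ as $N\to\infty$, then $k^Nx\in\mathbb Z$ for some $N$, i.e. $x\in\mathbb Z[1/k]$.

*Proof.* If $\|y\|<\frac1{2k}$, then $\|ky\|=k\|y\|$. Let $\|k^Nx\|<\frac1{2k}$ for all $N\ge N_0$. Then $\|k^{N_0+j}x\|=k^j\|k^{N_0}x\|$ for all $j\ge0$, and since this stays bounded, $\|k^{N_0}x\|=0$. $\square$

**Lemma 7.** If $\kappa\in E(X_t)$, then $\kappa_2\in\mathbb Z[1/m]$ and $2\kappa_2t\in\mathbb Z[1/m]$. In particular $E(X_t)\subset\mathbb R\times\{0\}$ if $t\notin\mathbb Q$.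

*Proof.* *Vertical return vector.* Since $w_{-1}=w_0=1$, the tiles of $\mathcal T_t$ indexed $(0,-1)$ and $(0,0)$ have the same label and differ by $(0,1)$. Lemma 5 gives $\|\kappa_2m^N\|\to0$, so $\kappa_2\in\mathbb Z[1/m]$ by Lemma 6.

*Slanted return vector.* Since $u_{-1}=u_0=1$ and $S^u_{-1}=-1$, the tiles indexed $(-1,0)$ and $(0,0)$ have the same label and differ by $(1,t)$. Lemma 5 says that
$$a_N:=\kappa_1n^N+\kappa_2t\,m^N\quad\text{satisfies}\quad\|a_N\|\to0.$$
This mixes two geometric progressions, and about $\kappa_1$ we know nothing, so Lemma 6 does not apply to $a_N$. We eliminate $\kappa_1$: since $n$ is an integer, $\|a_{N+1}-na_N\|\le\|a_{N+1}\|+n\|a_N\|\to0$, and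
$$a_{N+1}-na_N=(m-n)\kappa_2t\,m^N=-2\kappa_2t\,m^N.$$
Lemma 6 gives $2\kappa_2t\in\mathbb Z[1/m]$. If $t\notin\mathbb Q$, then $\kappa_2$ and $2\kappa_2t$ are both rational only if $\kappa_2=0$. $\square$

**Proof of Theorem 1.** The $\mathcal T_t$ are self-affine and aperiodic with expansion $\phi$ (Sections 4 and 5), and all $X_t$ are homeomorphic (Proposition 4). On $X_0$ the functions $T_0(y,z)-p\mapsto e(p_1)$ and $T_0(y,z)-p\mapsto e(p_2)$ are well defined by Lemma 3(ii) and continuous by the quotient property of $\Phi_0$; they are eigenfunctions for $(1,0)$ and $(0,1)$. So $E(X_0)$ spans $\mathbb R^2$. For $t\notin\mathbb Q$, $E(X_t)$ does not span $\mathbb R^2$ by Lemma 7. By (7), $X_0\not\sim X_t$. $\square$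

A concrete instance is $n=6$, $\phi=\mathrm{diag}(6,4)$, $t=\sqrt2$: the tiling of Section 1 with labels against the tiling by labeled unit squares.

For rational $t=a/b$ this argument is silent. In Lemma 3(ii) the number $bp_2$ changes by $aS^y_l+bj\in\mathbb Z$, so $e(bp_2)$ is a continuous eigenfunction on $X_t$ and $E(X_t)$ spans $\mathbb R^2$. If $n,m$ are prime, Theorem 3(b) still separates $X_0$ from $X_1$; this needs a finer argument, in Section 9.

## 8. Products with one-dimensional tilings: Theorem 2

The case $d=2$ is Theorem 1. Let $d\ge3$. To raise the dimension we multiply by copies of the tiling $\mathcal W=T(w)$ of $\mathbb R$. It is fixed by the tile-substitution with expansion $m$ that $\theta$ induces on labeled unit intervals. Let $\mathcal T_t^{(d)}$ consist of the tiles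
$$\big((l,tS^u_l+j)+A^t_{u_l,w_j}\big)\times\prod_{i=1}^{d-2}[q_i,q_i+1]\quad\text{with label }(u_l,w_j,w_{q_1},\dots,w_{q_{d-2}}),\qquad l,j,q_i\in\mathbb Z.$$

**Step 1: $\mathcal T_t^{(d)}$ is a self-affine tiling.** It is fixed by the product substitution, with expansion $\mathrm{diag}(n,m,\dots,m)$, whose matrix is a Kronecker product of positive matrices, hence positive. Prototiles are products of compact sets that are closures of their connected interiors, so they have the same properties. In a patch of bounded diameter the relative positions in each factor take finitely many values, so FPC holds. For repetitivity, a patch lies in the set of tiles with $|l|,|j|,|q_i|\le N$. As in Section 4 one chooses $p$, then $r$, and independently in each remaining coordinate a recurrence of $w[-N,N]$, all within bounded distance of prescribed values.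

**Step 2: the hull is a product.** This gives aperiodicity and the homeomorphism. By Lemma 2, $X_{\mathcal W}=\Xi_m$. The product map from $X_t\times\Xi_m^{d-2}$ to tilings of $\mathbb R^d$ is continuous, since small translations and agreement on large balls combine. It is injective, because the factors are recovered by projecting tiles and labels, and it is equivariant for $\mathbb R^2\times\mathbb R^{d-2}$. The domain is compact and the orbit of the base point is dense in it, because it is a product of dense orbits. So the image is the hull $X_t^{(d)}$, and $X_t^{(d)}\cong X_t\times\Xi_m^{d-2}$ equivariantly. The action is free on each factor (Section 5 and Lemma 2(iii)), hence free; so $\mathcal T_t^{(d)}$ is aperiodic. By Proposition 4 the homeomorphism type of $X_t\times\Xi_m^{d-2}$ does not depend on $t$.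

**Step 3: non-equivalence.** $E(X_0^{(d)})$ contains the standard basis, through $e(p_1)$, $e(p_2)$ on $X_0$ and $e(\pi)$ on each factor $\Xi_m$. In $\mathcal T_t^{(d)}$ the vectors $(0,1,0,\dots,0)$ and $(1,t,0,\dots,0)$ are differences of tiles with equal labels (take all $q_i=0$ and the tiles of Lemma 7). For $\kappa\in E(X_t^{(d)})$, Lemma 5 therefore gives $\|\kappa_2m^N\|\to0$ and $\|\kappa_1n^N+\kappa_2tm^N\|\to0$, and the computation of Lemma 7 gives $\kappa_2=0$ if $t\notin\mathbb Q$. So $E(X_t^{(d)})$ does not span $\mathbb R^d$, and (7) excludes $X_0^{(d)}\sim X_t^{(d)}$. The tilings $\mathcal T_0^{(d)}$ and $\mathcal T_t^{(d)}$, $t\notin\mathbb Q$, prove Theorem 2. $\square$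

## 9. Linear equivalences are fibered

We now show that a linear equivalence between $X_s$ and $X_t$ must preserve the vertical direction, and that it then satisfies a boundedness condition like the one met in Section 6. Growth rates will give a relation between $s$ and $t$. Three preparations come first.

**Inflation on $\Xi_k$.** Let $\hat\sigma_k(T(y)-p)=T(\sigma_ky)-kp$. It is well defined: if $y'=\tau^ly$, $p=p'+l$, then $\sigma_ky'=\tau^{kl}\sigma_ky$ and $kp=kp'+kl$. It is injective: if $\sigma_ky'=\tau^K\sigma_ky$ and $kp=kp'+K$, then by Lemma 1(c) $K=kl$ and $y'=\tau^ly$, so $p=p'+l$. It is surjective: by Lemma 1(c) every element of $\Xi_k$ is $T(\tau^i\sigma_ky)-p=T(\sigma_ky)-(p+i)=\hat\sigma_k\big(T(y)-\frac{p+i}k\big)$. It is continuous by the quotient property. So $\hat\sigma_k$ is a homeomorphism, and $\hat\sigma_k(\xi-x)=\hat\sigma_k(\xi)-kx$.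

It follows that $E(\Xi_k)=\mathbb Z[1/k]$. "$\subset$": $T(u^{(k)})$ is fixed by the substitution with expansion $k$ induced by $\sigma_k$, and $1$ is a return vector since $u_{-1}=u_0$; use Lemmas 5 and 6. "$\supset$": $e(\pi)$ has eigenvalue $1$, and if $\chi$ has eigenvalue $\kappa$, then $\chi\circ\hat\sigma_k^{-1}$ has eigenvalue $\kappa/k$.

**Growth of the drift.** Let $M(L)=\sup\{|F_\xi(x)|:\xi\in\Xi_n,\ |x|\le L\}$ for $L>0$. It is finite: write $\xi=T(y)-p$ with $p\in[0,1]$ and use $|F_y(x)|\le|x|+1+\max|f|$. By (4), $F_{\hat\sigma_n\xi}(nx)=mF_\xi(x)$, and $\hat\sigma_n$ is onto; so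
$$M(nL)=mM(L)\quad(L>0),\qquad M(1)\ge|F_y(1)-F_y(0)|=1. \tag{8}$$
As $M$ is nondecreasing, $M(L)\to\infty$. If $n^{N-1}\le L\le n^N$, then $M(L)\le m^NM(1)$, so $M(L)/L\le n(m/n)^NM(1)$; hence $M(L)=o(L)$.

**Lemma 8.** For $\delta\in(0,\frac14)$ let $U_\delta$ be the set of pairs $(\zeta,\zeta')\in\Xi_m^2$ for which there are $|v|,|v'|<\delta/2$ such that $\zeta-v$ and $\zeta'-v'$ have the same tiles meeting $[-1,1]$. (It contains all sufficiently close pairs, namely those in $V_\epsilon$ with $\epsilon<\delta/2$.) If $\beta:\Xi_m\to\Xi_m$ is a homeomorphism commuting with the flow and $(\zeta,\beta(\zeta))\in U_\delta$ for all $\zeta$, then there is $r$ with $|r|<\delta$ and $\beta(\zeta)=\zeta-r$ for all $\zeta$.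

*Proof.* The function $\pi\circ\beta-\pi$ is continuous and flow-invariant, hence by minimality a constant in $\mathbb R/\mathbb Z$; let $r\in(-\frac12,\frac12]$ represent it. Given $\zeta$, choose $v,v'$ for the pair $(\zeta,\beta(\zeta))$. The vertices of $\zeta$ form $-\pi(\zeta)+\mathbb Z$, so comparing vertices of $\zeta-v$ and $\beta(\zeta)-v'$ gives $\pi(\zeta)+v\equiv\pi(\beta(\zeta))+v'$, i.e. $v-v'\equiv r$ mod $1$. As $|v-v'|<\delta<\frac14$ and $|r|\le\frac12$, we get $v-v'=r$; in particular $|r|<\delta$. Hence $(\zeta-r)-v'=\zeta-v$ and $\beta(\zeta)-v'$ have the same tiles meeting $[-1,1]$. So $\zeta-r$ and $\beta(\zeta)$ have the same tiles meeting $[-1+v',1+v']\ni0$, in particular the same tiles containing $0$. Apply this to $\zeta-x$ in place of $\zeta$, with the same $r$: since $\beta(\zeta-x)=\beta(\zeta)-x$, the tilings $\zeta-r$ and $\beta(\zeta)$ have the same tiles containing $x$, for every $x\in\mathbb R$. So they are equal. $\square$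

**Proposition 9.** Let $h:X_s\to X_t$ be a homeomorphism with $h(\mathcal S-g)=h(\mathcal S)-Ag$, $A\in GL_2(\mathbb R)$. Assume either (i) $s,t\notin\mathbb Q$, or (ii) $n$ is prime. Then $A=\mathrm{diag}(a_1,a_2)$ with $a_1$ a unit of $\mathbb Z[1/n]$, $a_2$ a unit of $\mathbb Z[1/m]$, and
$$|a_2|\,|s|\,M(L)=|t|\,M(|a_1|L)+O(1)\qquad(L\to\infty).$$

**Step 1: $A$ preserves the vertical direction.** We show that $A^T(1,0)^T$ is a multiple of $(1,0)^T$. The map $T_t(y,z)-p\mapsto T(y)-p_1\in\Xi_n$ is well defined by Lemma 3(ii), continuous, and equivariant over $g\mapsto g_1$. So $(\kappa_1,0)\in E(X_t)$ for all $\kappa_1\in E(\Xi_n)=\mathbb Z[1/n]$.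

In case (i), $A^T(1,0)^T\in A^TE(X_t)=E(X_s)\subset\mathbb R\times\{0\}$ by (7) and Lemma 7.

In case (ii), for a group $E\subset\mathbb R^2$ let $D(E)$ be the set of $\kappa\in E$ with $n^{-k}\kappa\in E$ for all $k\ge0$. By the above $(1,0)\in D(E(X_t))$, so $A^T(1,0)^T\in D(E(X_s))$ by (7). Let $\kappa\in D(E(X_s))$. By Lemma 7, $\kappa_2/n^k\in\mathbb Z[1/m]$ for all $k\ge0$. Write $\kappa_2=b/m^i$ with $b\in\mathbb Z$. Then $n^k$ divides $b$ times a power of $m$. As $n$ is prime and does not divide $m$ (because $0<m<n$), $n^k\mid b$ for all $k$, so $b=0$ and $\kappa_2=0$.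

In both cases
$$A=\begin{pmatrix}a_1&0\\c&a_2\end{pmatrix},\qquad a_1a_2\ne0 .$$

**Step 2: fibered form.** We transport $h$ to the product $X_0$ and read off its shape. Let $\bar h=h_t^{-1}hh_s:\Xi_n\times\Xi_m\to\Xi_n\times\Xi_m$. By (6) with $g_1=0$, translation by $(0,g_2)$ in $X_s$ and in $X_t$ corresponds to $(\xi,\zeta)\mapsto(\xi,\zeta-g_2)$. Since $\Xi_m$ is minimal, the closures of vertical orbits correspond to the sets $\{\xi\}\times\Xi_m$. As $A$ maps $(0,g_2)$ to $(0,a_2g_2)$, $h$ maps closures of vertical orbits onto closures of vertical orbits. Hence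
$$\bar h(\xi,\zeta)=(\alpha(\xi),\beta_\xi(\zeta)),$$
where $\alpha$ is a homeomorphism of $\Xi_n$ (it is bijective, and $\alpha$ and its inverse are continuous as first coordinates of $\bar h^{\pm1}(\cdot,\zeta_0)$) and each $\beta_\xi$ is a homeomorphism of $\Xi_m$. By (6) for $s$ and for $t$, equivariance reads
$$\bar h\big(\xi-g_1,\ \zeta-(g_2-sF_\xi(g_1))\big)=\big(\alpha(\xi)-a_1g_1,\ \beta_\xi(\zeta)-(cg_1+a_2g_2-tF_{\alpha\xi}(a_1g_1))\big).$$
The first coordinate says $\alpha(\xi-x)=\alpha(\xi)-a_1x$. The second with $g_1=0$ says $\beta_\xi(\zeta-x)=\beta_\xi(\zeta)-a_2x$. The second with $g_2=sF_\xi(g_1)$ says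
$$\beta_{\xi-x}(\zeta)=\beta_\xi(\zeta)-\psi(\xi,x),\qquad\psi(\xi,x)=cx+a_2sF_\xi(x)-tF_{\alpha\xi}(a_1x). \tag{9}$$
By (7) for $\alpha$, $a_1\mathbb Z[1/n]=\mathbb Z[1/n]$, and by (7) for $\beta_\xi$, $a_2\mathbb Z[1/m]=\mathbb Z[1/m]$. So $a_1,a_2$ are units as claimed.

**Step 3: $\psi$ is bounded.** We show that the $\beta_\xi$ differ from one another by bounded translations. For $\xi,\xi'\in\Xi_n$ the homeomorphism $\beta_{\xi'}\beta_\xi^{-1}$ commutes with the flow, since $\beta_\xi^{-1}(\zeta-x)=\beta_\xi^{-1}(\zeta)-x/a_2$. Fix a metric on $\Xi_n$ and $\delta\in(0,\frac14)$. By uniform continuity of $\bar h$ there is $\eta(\delta)>0$ such that $\mathrm{dist}(\xi,\xi')<\eta(\delta)$ implies $(\beta_\xi(\zeta'),\beta_{\xi'}(\zeta'))\in U_\delta$ for all $\zeta'\in\Xi_m$. With $\zeta'=\beta_\xi^{-1}(\zeta)$, Lemma 8 applies to $\beta_{\xi'}\beta_\xi^{-1}$ and gives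
$$\mathrm{dist}(\xi,\xi')<\eta(\delta)\ \Longrightarrow\ \beta_{\xi'}=\beta_\xi-r(\xi,\xi')\ \text{ for some real }r(\xi,\xi')\text{ with }|r(\xi,\xi')|<\delta. \tag{10}$$

Fix $\xi_0$ and one value of $\delta$. By (10), the set of $\xi$ for which $\beta_\xi=\beta_{\xi_0}-r$ for some $r\in\mathbb R$ contains with any point its $\eta$-ball, and so does its complement. So it is open and closed; it contains $\xi_0$; and $\Xi_n$ is connected. Hence $\beta_\xi=\beta_{\xi_0}-r(\xi)$ for all $\xi$, with $r(\xi)$ unique because the flow on $\Xi_m$ is free. By uniqueness $r(\xi')-r(\xi)=r(\xi,\xi')$ whenever (10) applies, so $|r(\xi')-r(\xi)|<\delta$ if $\mathrm{dist}(\xi,\xi')<\eta(\delta)$, for every $\delta$. So $r$ is continuous on the compact space $\Xi_n$, hence bounded. By (9) and freeness, $\psi(\xi,x)=r(\xi-x)-r(\xi)$, which is bounded in $(\xi,x)$.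

**Step 4: comparing growth.** Since $F_\xi(x)=o(|x|)$ uniformly in $\xi$, boundedness of $\psi$ forces $c=0$. Then
$$a_2s\,F_\xi(x)=t\,F_{\alpha\xi}(a_1x)+O(1)\quad\text{uniformly in }\xi\in\Xi_n,\ x\in\mathbb R.$$
Take suprema of absolute values over $\xi\in\Xi_n$ and $|x|\le L$. Since $\alpha$ is onto, the two sides give $|a_2||s|M(L)$ and $|t|M(|a_1|L)$, up to $O(1)$. $\square$

Note how Step 3 returns to Section 6. The condition met there, that $cx-tF_\xi(x)$ be a difference $\gamma(\xi-x)-\gamma(\xi)$, reappears in the form $\psi(\xi,x)=r(\xi-x)-r(\xi)$, now for an arbitrary linear equivalence.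

## 10. Which parameters are equivalent: Theorem 3

**Proof of Theorem 3(a).** Fix an irrational $t$, and let $s\notin\mathbb Q$ with $X_s\sim X_t$. Divide the formula of Proposition 9(i) by $|t||a_2|M(L)$; since $M\to\infty$,
$$\frac{|s|}{|t|}=\lim_{L\to\infty}\frac{M(|a_1|L)}{|a_2|\,M(L)} .$$
The right side is determined by $(a_1,a_2)$, which ranges over a countable set. So the irrational parameters in each equivalence class form a countable set. There are uncountably many irrational numbers, hence uncountably many classes. $\square$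

**Proof of Theorem 3(b), only if.** Let $n,m$ be prime and $X_s\sim X_t$. The units of $\mathbb Z[1/n]$ and $\mathbb Z[1/m]$ are $\pm n^l$ and $\pm m^j$, so Proposition 9(ii) applies with $|a_1|=n^l$, $|a_2|=m^j$, $l,j\in\mathbb Z$. By (8), $M(n^lL)=m^lM(L)$. Hence $m^j|s|M(L)=m^l|t|M(L)+O(1)$, and $M\to\infty$ yields $|s|=m^{l-j}|t|$. $\square$

**Proof of Theorem 3(b), if.** This direction is valid for every $n\ge6$. It suffices to prove $X_t\sim X_{-t}$ and $X_t\sim X_{t/m}$ for all $t$, since composing these equivalences and their inverses gives $X_t\sim X_{\pm m^kt}$ for all $k\in\mathbb Z$.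

**Step 1: $X_t\sim X_{-t}$, by flipping the column signs.** By Lemma 1(a), $-Y=Y$; also $S^{-y}=-S^y$ and $\tau^l(-y)=-\tau^ly$. Since $tS^y_l=-tS^{-y}_l$, the bijection $(y,z,p)\mapsto(-y,z,p)$ carries the relation of Lemma 3(ii) for $t$ exactly onto that for $-t$. Thus $T_t(y,z)-p\mapsto T_{-t}(-y,z)-p$ is a well-defined bijection $X_t\to X_{-t}$. It is continuous by the quotient property of $\Phi_t$, hence a homeomorphism, and it commutes with translations, so $A=I$.

**Step 2: $X_t\sim X_{t/m}$, by inflating only the horizontal direction.** Consider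
$$H:\ T_t(y,z)-p\ \longmapsto\ T_{t/m}(\sigma y,z)-(np_1,p_2).$$

*Well defined.* If $y'=\tau^ly$, $z'=\tau^jz$, $p=p'+(l,tS^y_l+j)$, then $\sigma y'=\tau^{nl}\sigma y$. By (2), $S^{\sigma y}_{nl}=mS^y_l$, so $(np_1,p_2)=(np_1',p_2')+\big(nl,\tfrac tmS^{\sigma y}_{nl}+j\big)$. This is the relation of Lemma 3(ii) for $t/m$.

*Injective.* If the images of $(y,z,p)$ and $(y',z',p')$ agree, then $\sigma y'=\tau^K\sigma y$, $z'=\tau^jz$ and $(np_1,p_2)=(np_1',p_2')+\big(K,\tfrac tmS^{\sigma y}_K+j\big)$ for some $K,j\in\mathbb Z$. By Lemma 1(c), $K=nl$ and $y'=\tau^ly$. So $p=p'+(l,tS^y_l+j)$, and the preimages agree.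

*Surjective.* Each element of $Y$ is $\tau^i\sigma(y)$ with $y\in Y$ (Lemma 1(c)). By (5), $T_{t/m}(\tau^i\sigma y,z)=T_{t/m}(\sigma y,z)-\big(i,\tfrac tmS^{\sigma y}_i\big)$, a translate of $T_{t/m}(\sigma y,z)$. All translates of the latter are in the image of $H$, since $p\mapsto(np_1,p_2)$ is onto $\mathbb R^2$.

*Continuous* by the quotient property of $\Phi_t$, hence a homeomorphism. It satisfies $H(\mathcal S-g)=H(\mathcal S)-\mathrm{diag}(n,1)g$, so $X_t\sim X_{t/m}$. $\square$
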